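# Maximal cycle decompositions of de Bruijn graphs: rigidity, and Hamiltonian paths in the quotient

## 1. Binary words of length four

Take the sixteen binary words of length $4$ and draw an arrow from $au$ to $u0$ and to $u1$: delete the first letter, append any letter. Rotation $au\mapsto ua$ is one of the two choices, so each class of words under rotation is a directed cycle. There are six classes:

$$\{0000\},\quad \{0001,0010,0100,1000\},\quad \{0011,0110,1100,1001\},\quad \{0101,1010\},\quad \{0111,1110,1101,1011\},\quad \{1111\}.$$

Contract each class to a point and keep the arrows between different classes. Can we walk along arrows and visit each of the six points exactly once? An arrow $au\to ub$ that leaves the class of $au$ has $b\ne a$, so it changes the number of $1$s by exactly one. The six classes have $0,1,2,2,3,4$ ones: four even classes and two odd ones. A walk through all six would alternate between even and odd, hence would contain three of each. So there is no such walk.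

But nobody forced us to cut the graph along rotation classes. The eight words of the second and third class can also be cut into

$$0001\to0011\to0110\to1100\to1000\to0001,\qquad 0010\to0100\to1001\to0010 .$$

Reading first letters, the first cycle is the periodic word $(00011)$ and the second is $(001)$. We still have six cycles, and now

$$(0),\ (00011),\ (001),\ (01),\ (0111),\ (1)$$

is a walk through all of them, via the arrows $0000\to0001$, $1100\to1001$, $0010\to0101$, $0101\to1011$, $0111\to1111$.

So a bad cut can be repaired without losing cycles. Does a good cut always exist? Here are the precise notions.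

**Definition (de Bruijn graph).** Let $\Sigma$ be a finite alphabet, $|\Sigma|=m$, and $n\ge1$. The graph $dB_\Sigma(n)$ has vertex set $\Sigma^n$ and an edge from $au$ to $ub$ for all $a,b\in\Sigma$, $u\in\Sigma^{n-1}$. Loops are allowed, for example at $a^n$.

**Definition (maximal cycle decomposition).** A *cycle decomposition* $\mathcal C$ is a partition of the vertex set into vertex-disjoint directed cycles (a loop counts as a cycle). It is *maximal* if it has the largest possible number of cycles.

A *necklace* of length $n$ is a conjugacy class of words, that is, a class under rotation; $N_m(n)$ is the number of necklaces. It is known that the largest number of cycles equals $N_m(n)$, and we take this as given: *a maximal decomposition has exactly $N_m(n)$ cycles.* Nothing else about maximality will be used. Both decompositions of $dB_{\{0,1\}}(4)$ above are maximal, since $N_2(4)=6$.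

**Definition (quotient).** $dB_\Sigma(n)/\mathcal C$ has the cycles of $\mathcal C$ as vertices, and an edge from $C$ to $C'\ne C$ whenever $dB_\Sigma(n)$ has an edge from a vertex of $C$ to a vertex of $C'$. A *Hamiltonian path* in it is a directed path that visits every vertex exactly once.

**Conjecture.** For every $n\in\mathbb N$ and every alphabet $\Sigma$ there is a maximal cycle decomposition $\mathcal C$ of $dB_\Sigma(n)$ for which $dB_\Sigma(n)/\mathcal C$ contains a Hamiltonian path.

The problem is taken from "On the k-Abelian Equivalence Relation of Finite Words". For $\Sigma=\{0,1\}$ and $n=1,2,3$ the necklaces themselves work: $(0),(1)$; then $(0),(01),(1)$ via $00\to01$, $01\to11$; then $(0),(001),(011),(1)$ via $000\to001$, $001\to011$, $011\to111$. For $n=4$ we needed a repair. For $n=6$ a repair also works. Replace the necklaces of $000001$ and $000011$ by the cycles $(0000011)$ and $(00001)$; the first consists of $000001,000011,000110,001100,011000,110000,100000$, the second of $000010,000100,001000,010000,100001$, and together these are the same twelve words. Then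

$$(0),(0000011),(00001),(001),(001011),(011),(001101),(001111),(000111),(000101),(01),(010111),(011111),(1)$$

is a Hamiltonian path. Indeed, consecutive cycles contain two words of the form $0u$ and $1u$ (one in each cycle) with, in order,
$$u=00000,\,00001,\,00100,\,10010,\,10110,\,01101,\,10011,\,00111,\,10001,\,01010,\,10101,\,10111,\,11111,$$
and if $\alpha u\in C$, $\beta u\in C'$, then $C'$ contains the successor $ub$ of $\beta u$, and $\alpha u\to ub$ is an edge from $C$ to $C'$.

Nevertheless the conjecture is false: for two letters it fails for every sufficiently large even $n$.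

## 2. A parity count, and the rigidity theorem that completes it

A cycle of a decomposition is called *pure* if its vertex set is a conjugacy class. In the repaired example for $n=4$ the cycles $(00011)$ and $(001)$ are not pure, and the other four are. For $n\ge3$ let $g_n$ be the largest divisor of $n$ with $g_n\le n/3$; for example $g_4=1$, $g_6=2$, $g_9=3$.

**Theorem A.** Let $|\Sigma|=2$. There is $n_0$ such that for every even $n\ge n_0$ and every maximal $\mathcal C$, $dB_\Sigma(n)/\mathcal C$ has no Hamiltonian path. Moreover, any family of vertex-disjoint directed paths covering all vertices of $dB_\Sigma(n)/\mathcal C$ has at least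
$$\frac1n\sum_{d\mid n,\ d\text{ even}}\varphi(d)\,2^{n/d}-2^{(1/3+o(1))n}=(1-o(1))\,\frac{2^{n/2}}n$$
members.

**Theorem B (rigidity).** Fix $m=|\Sigma|\ge2$. Let $\omega(n)$ be the maximum, over maximal $\mathcal C$, of the number of vertices not in pure cycles. Then
$$2n\,m^{g_n-1}\le\omega(n)\quad(n\ge3),\qquad \omega(n)\le m^{g_n+o(n)}\quad(n\to\infty).$$

The proof of the upper bound uses compactness, so it gives no explicit $n_0$. The cases $n=4,6$ show that "sufficiently large" cannot be omitted. Binary alphabets with odd $n$, and $|\Sigma|\ge3$, are not settled by this argument. The lower bound in Theorem B is not needed for Theorem A.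

**Step 1: the excess of even necklaces.** *This makes the imbalance of Section 1 quantitative.* Let $\Sigma=\{0,1\}$, $n$ even, and let $E,O$ be the numbers of necklaces of even and odd weight (number of $1$s). With $\rho(au)=ua$, a word $w$ lies in a rotation orbit of size $n/|\{k\in\mathbb Z_n:\rho^kw=w\}|$, so summing signs over orbits gives, as in Burnside's lemma,
$$E-O=\frac1n\sum_{k=0}^{n-1}\ \sum_{w:\,\rho^kw=w}(-1)^{|w|_1}.$$
A word with $\rho^kw=w$ is given by $g=\gcd(k,n)$ free letters, each occurring $n/g$ times, so the inner sum is $(1+(-1)^{n/g})^g$. This is $2^g$ if $n/g$ is even and $0$ otherwise. There are $\varphi(d)$ values of $k$ with $n/\gcd(k,n)=d$. Hence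
$$E-O=\frac1n\sum_{d\mid n,\ d\text{ even}}\varphi(d)\,2^{n/d}\ \ge\ \frac{2^{n/2}}n .$$
All terms with $d\ge4$ together are at most $2^{n/4}$, as $\sum_{d\mid n}\varphi(d)=n$. For $n=4$ the formula gives $(4+4)/4=2$, as we counted.

**Where the parity argument stops.** For the necklace decomposition we are done: every edge of the quotient changes the parity of the weight, so a Hamiltonian path would force $E-O\le1$. But a non-pure cycle has no parity. The cycle $(00011)$ contains words of weight $1$ and of weight $2$, and it can connect two even necklaces. So each non-pure cycle is a joker, and for $n=4$ the two jokers were enough. Everything depends on how many jokers a maximal decomposition can have.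

**Step 2: Theorem B implies Theorem A.** *We count what the jokers can achieve.* Let $\mathcal C$ be maximal with $b$ non-pure cycles, and let $p$ disjoint paths cover the quotient. Delete the $b$ non-pure cycles. Each deletion increases the number of path pieces by at most one, so at most $p+b$ path segments, consisting of pure cycles, remain. If $C\to C'$ are consecutive pure cycles with an edge from $au\in C$ to $ub\in C'$, then $ua\in C$ and $C\ne C'$ give $b\ne a$, so the weights of $C$ and $C'$ have opposite parity. Hence each segment contains at most one more even than odd necklace. Since $\mathcal C$ has $N_2(n)$ cycles, of which $N_2(n)-b$ are pure, exactly $b$ necklaces are not cycles of $\mathcal C$. So the pure cycles have an excess of at least $(E-O)-b$ even ones, and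
$$(E-O)-b\le p+b,\qquad\text{i.e.}\qquad p\ge E-O-2b .$$
With $Z$ the number of vertices in non-pure cycles, Theorem B gives $b\le Z\le2^{g_n+o(n)}\le2^{(1/3+o(1))n}$. This is the bound of Theorem A. For large even $n$ the bound exceeds $1$, so $p=1$ is impossible: there is no Hamiltonian path. $\square$

It remains to prove Theorem B. We do the lower bound first, because its construction explains the role of $g_n$.

## 3. Merging and splitting two necklaces: the lower bound

A decomposition is the same as a permutation $\pi$ of $\Sigma^n$ with $\pi(au)\in\{ub:b\in\Sigma\}$; its cycles are the $\pi$-orbits. The necklaces belong to $\pi=\rho$. If a $\pi$-orbit is a conjugacy class, then $\pi=\rho$ on it, because $ub$ conjugate to $au$ forces $b=a$ (count letters). Conversely, a $\pi$-orbit on which $\pi=\rho$ is a $\rho$-orbit, hence pure.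

**Step 1: the words.** *We want many pairs of necklaces that can be re-cut as for $n=4$.* Let $n\ge3$, $g=g_n$, $q=n/g\ge3$, and let $0\ne1$ be two letters of $\Sigma$. For $\xi=(\xi_1,\dots,\xi_{g-1})\in\Sigma^{g-1}$ let $W_\xi$ have letter $\xi_{i\bmod g}$ at each position $i\not\equiv0\pmod g$, letter $1$ at position $0$ and letter $0$ at $g,2g,\dots,(q-1)g$. Let $W'_\xi$ be the same, but with letter $1$ at position $g$ also.

In each of these words the residue class $0$ mod $g$ is the only non-constant one (in $W'_\xi$ because $q\ge3$). A rotation taking one of these words to another, or to itself, must preserve this class, so it is by a multiple of $g$. It then matches the tuples $\xi$, and rotates the cyclic words $10^{q-1}$, $110^{q-2}$ read along the class. These two are primitive and non-conjugate since $q\ge3$. Hence the $2m^{g-1}$ words $W_\xi,W'_\xi$ are primitive and pairwise non-conjugate, and their classes have $n$ elements each.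

**Step 2: two exchanges per pair.** *The first exchange loses a cycle, the second gets it back.* Write $1u=W'_\xi$ and $1v=\rho^gW'_\xi$. Changing one of the two $1$s of the class $0$ mod $g$ into $0$ leaves a rotation of $W_\xi$; so $0u$ and $0v$ are conjugates of $W_\xi$. By primitivity $u\ne v$, so $0u,1u,0v,1v$ are four different vertices. Start from $\pi=\rho$ and, for every $\xi$, exchange the successors of $0u,1u$ and then those of $0v,1v$. This is allowed: both successors of $0u$, $1u$ begin with $u$. Exchanging the images of two points merges their cycles if these are different, and splits the cycle if they lie in the same one. So the first exchange merges the cycles of $W_\xi$ and $W'_\xi$, and the second splits the merged cycle in two. Different $\xi$ involve different classes. So the number of cycles is still $N_m(n)$, and the decomposition is maximal.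

Each of the two classes contains a vertex ($0u$, respectively $1u$) where $\pi\ne\rho$, so neither class is a cycle. The two new cycles cover exactly these two classes, so a pure one among them would be one of the two classes. Hence both new cycles are non-pure, and the number of vertices in non-pure cycles is at least $2n\,m^{g-1}$. $\square$

For $n=4$ we have $g=1$, $W=1000$, $W'=1100$, $u=100$, $v=001$. The construction sets $\pi(0100)=1001$, $\pi(1100)=1000$, $\pi(0001)=0011$, $\pi(1001)=0010$: exactly the repair of Section 1.

## 4. Switches, slips and local bijections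

From here on we prove the upper bound of Theorem B. Words are $w=w_0\dots w_{n-1}$. For a maximal decomposition with permutation $\pi$ let $\mathcal W$ be the set of vertices in non-pure cycles and $Z=|\mathcal W|$. The complement of $\mathcal W$ is a union of conjugacy classes on which $\pi=\rho$, so both $\rho$ and $\pi$ permute $\mathcal W$.

**Definition (sequence, switch, slip).** Let $w$ lie in a cycle of length $\ell$. Let $x_t$ ($t\in\mathbb Z$) be the first letter of $\pi^t(w)$. Then $x$ is $\ell$-periodic and $\pi^t(w)=x_t\dots x_{t+n-1}$. We call $t$ a *switch* if $x_{t+n}\ne x_t$, that is, if $\pi\ne\rho$ at $\pi^t(w)$. The *slip* is $s(w)=s_c:=\ell-n$.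

If $\ell\mid n$ there are no switches, and the cycle is pure. So for $w\in\mathcal W$ we have $\ell\nmid n$, there is at least one switch, and the slip is $\ne0$. A non-pure cycle is *long* if $s>0$ and *short* if $s<0$; for short cycles write $\sigma=-s=n-\ell$.

For $n=4$: $(00011)$ is long with $s=1$. It has $x_{t+4}=x_{t-1}$, so its switches are $t=0$ and $t=3$ (mod $5$), belonging to the vertices $0001$ and $1100$. The cycle $(001)$ is short with $\sigma=1$ and switches $t=1,2$ (mod $3$), at $0100$ and $1001$.

**The slip inequality.** *This is the only place where maximality enters.* The total numbers of $\pi$-orbits and of $\rho$-orbits are equal, and the pure cycles are common to both. So the number $b$ of non-pure cycles equals the number of $\rho$-orbits in $\mathcal W$. These have size $\le n$, so $\sum_c\ell_c=Z\le nb$ over the $b$ non-pure cycles, and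
$$\sum_{c\text{ non-pure}}s_c\le0,\qquad\text{i.e.}\qquad\sum_{\rm long}s_c\le\sum_{\rm short}\sigma_c. \tag{1}$$

**Local bijections.** For $i\ge0$, $k\ge1$, $i+k\le n$ put $\tau_{i,k}=\rho^{-(i+k)}\pi^k\rho^i$. This is a bijection of $\mathcal W$, and it changes only letters in positions $i,\dots,i+k-1$. Indeed $\rho^iw=w_i\dots w_{n-1}w_0\dots w_{i-1}$; then $\pi^k$ deletes $w_i\dots w_{i+k-1}$ and appends $k$ letters; and $\rho^{-(i+k)}$ moves $w_0\dots w_{i-1}$ and the new letters to the front, so that the new letters occupy positions $i,\dots,i+k-1$. For $n=4$: $\tau_{0,1}(0001)=\rho^{-1}(0011)=1001$.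

So $\mathcal W$ has a peculiar flexibility: on any window we may rewrite a word and stay in $\mathcal W$, bijectively. This will give a lower bound for the size of $\mathcal W$ in terms of special subsets, and hence show that special words are rare.

## 5. Assumption, parameters, and rough blocks

The upper bound says $\limsup(\log_m\omega(n)-g_n)/n\le0$. Suppose it fails. Then for some $\varepsilon\in(0,\frac1{10})$ there are infinitely many $n$ with maximal decompositions satisfying
$$Z\ge m^{\,g_n+\varepsilon n}. \tag{2}$$
From now on we consider only these. $\mathbf P,\mathbf E$ refer to the uniform distribution on $\mathcal W$; $C,c>0$ are constants depending only on $m,\varepsilon$ and varying from line to line; $o(1)$ is as $n\to\infty$. $H$ is the binary entropy in bits, and we use the standard bound that a set of size $\ell$ has at most $2^{H(\alpha)\ell}\le m^{H(\alpha)\ell}$ subsets of size $\le\alpha\ell$, if $\alpha\le\frac12$.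

The plan has three parts. First, large negative slips are rare (Sections 6 and 7). Then slips are tight, and a uniform random word of $\mathcal W$ has a limit as $n\to\infty$ (Section 9). In the limit we have a sequence with two competing symmetries, and a renewal lemma (Section 8) shows that non-trivial randomness forces positive drift of the slip. This contradicts (1) (Section 10).

**Parameters.** Let $\mu=\varepsilon/200$, $J=400$, and choose $\eta\in(0,\frac12)$ with $H(\eta)+\eta\le\varepsilon/60$. For a power of two $T$ let
$$N=\lfloor T^{1/20}\rfloor,\qquad h=\Big\lfloor\frac{\varepsilon T}{4(N+1)}\Big\rfloor,\qquad L=(N+1)h\le\frac{\varepsilon T}4 .$$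
Here $T$ is the scale of the slip; $N+1$ windows of length $h$ fill a stretch of length $L$. Since $N\to\infty$ and $h\to\infty$ as $T\to\infty$, we may fix $T_0=T_0(m,\varepsilon)$ such that for $T\ge T_0$:

* (a) $\mu h\ge1$ (so $\lfloor\mu h\rfloor\ge\mu h/2$), $L\ge4$, $H(2/L)\le\varepsilon/100$;
* (b) $1+h+N(1+\log_2h)\le\mu Nh$;
* (c) $\mu N\ge8J$ (hence $\mu N-J\ge\mu N/2$ and $\mu N>3J+1$);
* (d) $N\ge\frac12T^{1/20}$ and $h\ge\varepsilon T/(8(N+1))$.

**Definition (period, flat, rough).** A block $z_0\dots z_{k-1}$ *has period* $d$ if $z_i=z_{i+d}$ for $0\le i<k-d$. A block of length $h$ is *flat* if it has a period $d$ with $1\le d\le\mu h$, and *rough* otherwise.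

For instance $00100100$ has period $3$. With $h=4$, and "period $1$" as a toy version of "period $\le\mu h$", the block $0000$ is flat and $0100$ is rough.

**Lemma 1.** Let $w\in\mathcal W$, $i+h\le n$, $\tau_{i,h}(w)=w$, and let the block $w_i\dots w_{i+h-1}$ be rough. Then $|s(\rho^jw)|>\mu h$ for $i\le j<i+h$.

*Proof.* The point is that a stretch on which $\pi$ acts like $\rho$ copies letters both from distance $n$ and from distance $\ell$, and the difference is the slip. Let $v=\rho^iw$, with sequence $x$, cycle length $\ell$ and slip $s\ne0$. The hypothesis says $\pi^hv=\rho^hv$, i.e. $x_{n+j}=v_j$ for $0\le j<h$. Hence $\pi^jv=\rho^jv$ for $0\le j\le h$, so the words $\rho^{i+j}w=\rho^jv$ lie in the $\pi$-cycle of $v$ and all have slip $s$. Also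
$$v_j=x_{n+j}=x_{n+j-\ell}=x_{j-s}\qquad(0\le j<h).$$
Suppose $1\le|s|\le\mu h$. If $s>0$, then $v_j=v_{j-s}$ for $s\le j<h$. If $s<0$, then $v_j=v_{j+|s|}$ for $0\le j<h-|s|$. In both cases the block $v_0\dots v_{h-1}=w_i\dots w_{i+h-1}$ has period $|s|\le\mu h$, a contradiction. $\square$

## 6. Encoding short cycles with few usable roots

A short cycle is *regular* if $\ell\ge\varepsilon n/2$. A cycle is determined by one period of $x$, so there are at most $\sum_{\ell<\varepsilon n/2}m^\ell\le2m^{\varepsilon n/2}$ irregular ones; compared with $Z\ge m^{\varepsilon n}$ they are negligible.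

Let $S_T$ be the set of regular short cycles with $T\le\sigma<2T$, $V_T$ the set of their vertices, $e_T=|V_T|/Z$. If $S_T\ne\emptyset$ then $T\le\sigma<n$. For $T<n$ and any $\ell\ge\varepsilon n/2$, with $n$ large, $L\le\varepsilon n/4\le\ell/2\le\ell-1$.

For $c\in S_T$ view $x$ as a sequence on $\mathbb Z_\ell$. As $n\equiv\sigma\pmod\ell$, the switches are the $t$ with $x_{t+\sigma}\ne x_t$. Where there is no switch, $x_t$ is a copy of $x_{t+\sigma}$. So a cycle with few switches carries little information: roughly one letter per orbit of $t\mapsto t+\sigma$. A sensible first attempt is to count cycles by recording all their switches. This works if there are few switches, but it stops when switches are frequent, because then recording them costs as much as recording $x$. We therefore record only certain switches, and treat the stretches following the others in a cheaper way.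

**Definition (root, usable).** A *root* is an $r\in\mathbb Z_\ell$ such that $r-1$ is a switch. It is *usable* if at least $\mu N$ of the blocks $x_{r+kh}\dots x_{r+(k+1)h-1}$, $1\le k\le N$, are rough.

For instance, the roots of $(001)$ are $r=2$ and $r=0$. In a toy version with $h=4$, $N=2$, "flat" meaning period $1$, and one rough block required, a root followed by $0110\,0000\,0100$ is usable: the block $k=0$ does not count, $k=1$ is flat, $k=2$ is rough.

**Lemma 2.** For $T\ge T_0$ and $n$ large, at most $n\,m^{g_n+\varepsilon n/10}$ cycles in $S_T$ have fewer than $\eta\ell$ usable roots.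

*Proof.* Fix $\ell$, hence $\sigma=n-\ell$. For a cycle with fewer than $\eta\ell$ usable roots we record data that determine $x$, and count the possible data.

**Step 1: switches with usable root.** *They are few, so we can list them.* Record the set of all $r-1$ with $r$ a usable root, and the letters $x_{r-1}$. There are at most $m^{(H(\eta)+\eta)\ell}\le m^{\varepsilon\ell/60}$ choices.

**Step 2: switches with non-usable root.** *The stretches after them are nearly periodic, so they are cheap to write down.* Each such switch $r-1$ lies in the arc $I_r=[r-1,r+L)$, of length $L+1\le\ell$. Take a minimal subfamily of these arcs with the same union. No point is in three of its arcs: otherwise lift the three to intervals of $\mathbb Z$ containing one lift of that point; the union of the one reaching furthest left and the one reaching furthest right contains the third, which contradicts minimality. So it has at most $2\ell/L$ members. Record their starting points: at most $m^{H(2/L)\ell}\le m^{\varepsilon\ell/100}$ choices by (a).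

Then record $x$ on each arc, as follows: $x_{r-1}$ and the next $h$ letters; for each $k=1,\dots,N$ a flag (flat/rough); for each flat block a period $d\le\mu h$ and its first $d$ letters; for the rough blocks, which are fewer than $\mu N$ because $r$ is not usable, all letters. The $\log_m$ of the number of choices per arc is, by (b), at most
$$1+h+N(1+\log_2h+\mu h)+\mu Nh\le3\mu Nh .$$
Over all arcs this is at most $\frac{2\ell}L\cdot3\mu Nh\le6\mu\ell=0.03\,\varepsilon\ell$.

**Step 3: one letter per orbit.** *This is where $g_n$ appears.* Record $x$ at one representative of each orbit of $t\mapsto t+\sigma$ on $\mathbb Z_\ell$. There are $\gcd(\sigma,\ell)=\gcd(n,\ell)$ orbits. Since $\ell<n$ and $\ell\nmid n$, this divisor of $n$ is neither $n$ nor $n/2$; the latter would force $\ell=n/2$, which divides $n$. So it is at most $n/3$, hence $\le g_n$.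

**Step 4: decoding.** *The data determine $x$.* Start at a representative and go along its orbit in the direction $t+\sigma\to t$. If $t$ lies in the union of the recorded arcs, $x_t$ is known. If $t$ is in the set recorded in Step 1, $x_t$ is recorded. Otherwise $t$ is not a switch, because every switch belongs to a usable root (Step 1) or lies in the arcs (Step 2); so $x_t=x_{t+\sigma}$, which is already known.

The number of cycles for given $\ell$ is therefore at most $m^{g_n+(1/60+1/100+3/100)\varepsilon\ell}\le m^{g_n+\varepsilon\ell/10}$. Sum over $\ell<n$. $\square$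

## 7. Large negative slips are rare

Let
$$M:=\frac nZ\sum_{c\text{ short}}\sigma_c .$$
The inequality (1) says that long cycles are controlled by $M$; it does not bound $M$ itself. That is the task of this section.

**Tail bounds in terms of $M$.** For $0<D\le n$:
$$\mathbf P(s>D)\le\frac{2M}D,\qquad\mathbf P(s<-D)\le\frac MD. \tag{3}$$
For long cycles with $s>D$ we have $\ell=n+s\le\frac{2n}Ds$, so $\mathbf P(s>D)\le\frac{2n}{DZ}\sum_{\rm long}s_c\le2M/D$ by (1). For short cycles $\ell\le n$, so $\mathbf P(s<-D)\le\frac1Z\sum_{\rm short}n\,\sigma_c/D=M/D$.

**Lemma 3.** For every power of two $T\in[T_0,n)$ and $n$ large,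
$$e_T\le C\,(T^{-19}+T^{-37/20}M)+\delta_n,\qquad\delta_n=n^2m^{-\varepsilon n/2}.$$

The idea: a word read from a usable root of a cycle with slip $-\sigma$ repeats its prefix at distance $\ell=n-\sigma$. This is a visible coincidence. The maps $\tau_{kh,h}$ can destroy the coincidence in window after window, always inside $\mathcal W$, and with many choices of windows. So each such word accounts for about $N^J$ other elements of $\mathcal W$, and there cannot be many. The only obstruction is that $\tau_{kh,h}$ may fix the word. But then Lemma 1 produces vertices with large $|s|$, and these are rare by (3).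

*Proof.* **Step 1: reduction to usable roots.** *It suffices to bound a set of words with a visible coincidence.* Let $R_T$ be the set of words $x_r\dots x_{r+n-1}$, with $c\in S_T$ and $r\in\mathbb Z_\ell$ a usable root of $c$. These are vertices of $c$, and different roots give different vertices. Cycles with at least $\eta\ell$ usable roots contain at most $\eta^{-1}|R_T|$ vertices in total. With Lemma 2 and (2) for the others,
$$e_T\le\eta^{-1}\frac{|R_T|}Z+\frac{n\cdot n\,m^{g_n+\varepsilon n/10}}Z\le\eta^{-1}\frac{|R_T|}Z+\delta_n .$$
It remains to bound $|R_T|/Z$ by $C(T^{-19}+T^{-37/20}M)$. We may assume $R_T\ne\emptyset$.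

**Step 2: families with $j$ broken windows.** *We define what survives when coincidences are destroyed.* For $j\ge0$ let $F_j$ be the set of pairs $(w,\sigma)$ with $w\in\mathcal W$, $T\le\sigma<2T$, $\ell:=n-\sigma\ge\varepsilon n/2$, such that

* (F1) $w_{n-1}\ne w_{\ell-1}$;
* (F2) the set $K=K(w,\sigma)$ of those $k\in\{0,\dots,N\}$ for which $w_i\ne w_{i+\ell}$ for some $i\in[kh,(k+1)h)$ satisfies $0\notin K$ and $|K|=j$;
* (F3) at least $\mu N$ of the blocks $w_{\ell+kh}\dots w_{\ell+(k+1)h-1}$, $1\le k\le N$, are rough.

Here $\ell$ is just a parameter; it need not be the length of the cycle of $w$. The intervals $[0,L)$ and $[\ell,\ell+L)\subset[0,n)$ are disjoint, because $L\le\ell/2$ and $L\le T\le\sigma$; also $L\le\ell-1$, so neither $\ell-1$ nor $n-1$ lies in $[0,L)$.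

If $w\in R_T$ comes from $c$ with parameter $\sigma$ and root $r$, then $(w,\sigma)\in F_0$. Indeed $w_{n-1}=x_{r-1+n}\ne x_{r-1}=x_{r-1+\ell}=w_{\ell-1}$, since $r-1$ is a switch; $w_i=x_{r+i}=x_{r+i+\ell}=w_{i+\ell}$ for $0\le i<\sigma$, so $K=\emptyset$; and (F3) is usability. So $|F_0|\ge|R_T|$. Trivially $|F_j|\le TZ$.

**Step 3: breaking one more window.** *We go from $F_j$ to $F_{j+1}$.* Let $(w,\sigma)\in F_j$, $j<J$, and let $G$ be the set of $k\in\{1,\dots,N\}\setminus K$ with rough block in (F3). Then $|G|\ge\mu N-J\ge\mu N/2$ by (c). For $k\in G$ the block $w_{kh}\dots w_{(k+1)h-1}$ is rough too, since it equals its copy in (F3). Let $w'=\tau_{kh,h}(w)\in\mathcal W$. Call $k\in G$ *inert* if $w'=w$, and *active* otherwise.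

Only positions in $[kh,(k+1)h)$ change, with $k\ge1$. These are disjoint from $\{\ell-1,n-1\}\cup[\ell,\ell+L)$ and from the other windows. So (F1) and (F3) persist, and if $k$ is active then window $k$, which agreed with its copy, now disagrees somewhere. Hence for active $k$ we have $(w',\sigma)\in F_{j+1}$ with $K(w',\sigma)=K\cup\{k\}$. A given element of $F_{j+1}$ arises in at most $j+1$ ways, as $k\in K(w',\sigma)$ and $\tau_{kh,h}$ is bijective.

Let $F_j^{\rm in}$ be the set of pairs in $F_j$ for which at least half of $G$ is inert. If $|F_j^{\rm in}|\le\frac12|F_j|$, then at least $\frac12|F_j|$ pairs have at least $\frac12|G|\ge\mu N/4$ active $k$ each, so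
$$|F_{j+1}|\ge\frac{\mu N}{8(j+1)}\,|F_j| . \tag{4}$$

**Step 4: the case without obstruction.** *If windows can always be broken, counting is enough.* Suppose $|F_j^{\rm in}|\le\frac12|F_j|$ for all $j<J$. Then (4) gives $|R_T|(\mu N/8J)^J\le|F_J|\le TZ$, and by (d)
$$|R_T|/Z\le CT\cdot N^{-400}\le CT\cdot T^{-20}=CT^{-19}.$$

**Step 5: the obstructed case.** *Inert windows produce large slips.* Otherwise let $j<J$ be the least index with $|F_j^{\rm in}|>\frac12|F_j|$. By (4) for smaller indices, with factors $\ge1$ by (c), $|F_j|\ge|F_0|\ge|R_T|$. Each pair in $F_j^{\rm in}$ has at least $\mu N/4$ inert $k\in G$. By Lemma 1, each of these gives $h$ values $\beta\in[kh,(k+1)h)$ with $|s(\rho^\beta w)|>\mu h$. So there are at least $\frac12|R_T|\cdot\frac{\mu Nh}4$ triples $(w,\sigma,\beta)$ with $(w,\sigma)\in F_j^{\rm in}$, $\beta\in[0,L)$, each giving a word $v=\rho^\beta w$ in $\{v\in\mathcal W:|s(v)|>\mu h\}$.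

**Step 6: each $v$ arises at most $CN^2$ times.** *So that the triples really give many different $v$.* Given $v$, a triple is determined by $(\sigma,\beta)\in[T,2T)\times[0,L)$. Divide this range into cells of side $\lfloor\mu h\rfloor$. By (a) and (d) there are at most $CN\cdot CN$ cells. We show that a cell contains at most one pair. Let $\hat v$ be the $n$-periodic extension of $v$. Suppose $(\sigma_1,\beta_1)\ne(\sigma_2,\beta_2)$ lie in one cell, with $w^{(a)}=\rho^{-\beta_a}v$, i.e. $w^{(a)}_i=\hat v_{i-\beta_a}$, with $\ell_a=n-\sigma_a$ and $K_a=K(w^{(a)},\sigma_a)$, $a=1,2$.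

*Equal $\sigma$.* Let $\sigma_1=\sigma_2=n-\ell$ and, say, $\beta_1>\beta_2$. Then (F1) for $a=2$ says $\hat v_{-1-\beta_2}\ne\hat v_{\ell-1-\beta_2}$. With $i=\beta_1-\beta_2-1\in[0,h)$ this is $w^{(1)}_i\ne w^{(1)}_{i+\ell}$, contradicting $0\notin K_1$.

*Different $\sigma$.* Let $d=|\sigma_1-\sigma_2|\ge1$; then $d\le\mu h$. For $z\in[-\beta_a,-\beta_a+L)$ outside the mismatching windows $[-\beta_a+kh,-\beta_a+(k+1)h)$, $k\in K_a$, we have $\hat v_z=\hat v_{z+n-\sigma_a}=\hat v_{z-\sigma_a}$. Consider a $k\in\{1,\dots,N\}\setminus K_1$ such that $Z_k=[-\beta_1+kh,-\beta_1+(k+1)h)$ lies in $[-\beta_2,-\beta_2+L)$ and misses the mismatching windows of pair $2$. Then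
$$\hat v_{z-\sigma_1}=\hat v_z=\hat v_{z-\sigma_2}\qquad(z\in Z_k).$$
The $k$-th block of (F3) for pair $1$ is $(\hat v_{z-\sigma_1})_{z\in Z_k}$. Writing $f(z)=\hat v_{z-\sigma_1}$, the display says $f(z)=f(z+\sigma_1-\sigma_2)$ for $z\in Z_k$. So this block has period $d\le\mu h$ and is flat. How many $k$ are excluded? At most $J$ because they are in $K_1$. At most one because of the range: since $|\beta_1-\beta_2|<h$, only $k=N$ can fail. And at most $2J$ because of mismatching windows of pair $2$, since each of them meets at most two of the $Z_k$. So at most $3J+1<\mu N$ blocks in (F3) for pair $1$ are rough, a contradiction.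

**Step 7: conclusion.** *We compare with (3).* By Steps 5 and 6 and (d),
$$|\{v\in\mathcal W:|s(v)|>\mu h\}|\ge c\,|R_T|\,\frac hN\ge c\,|R_T|\,\frac T{N^2}.$$
Since $\mu h\le n$, (3) gives
$$\frac{|R_T|}Z\le C\frac{N^2}T\,\mathbf P(|s|>\mu h)\le C\frac{N^2}T\cdot\frac{3M}{\mu h}\le CN^3T^{-2}M\le CT^{-37/20}M.\qquad\square$$

The gain is that $T^{-37/20}$ decays faster than $T^{-1}$, so $M$ bounds itself; and faster than $T^{-3/2}$, which the renewal lemma will need.

**Corollary 4.** $M\le M_0(m,\varepsilon)$ for large $n$. Moreover, for $D\ge C$ (with $o(1)$ uniform in $D$),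
$$\frac nZ\sum_{\text{short},\,\sigma\ge D}\sigma\le CD^{-17/20}+o(1),\qquad\mathbf E[s^-;s^-\ge D]\le CD^{-17/20}+o(1),\qquad\mathbf E[(s^-)^{3/2}]\le C.$$

*Proof.* **Step 1: $M$ is bounded.** *Sum Lemma 3 over scales.* Cycles in $S_T$ have length $\ge\varepsilon n/2$, so
$$\frac nZ\sum_{c\in S_T}\sigma_c\le\frac nZ\cdot2T\cdot\frac{|V_T|}{\varepsilon n/2}=\frac4\varepsilon\,Te_T .$$
Irregular short cycles contribute at most $2n^2m^{\varepsilon n/2}/Z=o(1)$ to $M$. Let $T_1\ge T_0$ be a fixed power of two. Short cycles with $\sigma<T_1$ have $\ell\ge n/2$ for $n$ large, so there are at most $2Z/n$ of them and they contribute at most $2T_1$. Over powers of two, $\sum_{T<n}T\delta_n\le2n\delta_n=o(1)$. So by Lemma 3, summing over powers of two $T\ge T_1$,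
$$M\le2T_1+C\sum_{T\ge T_1}\bigl(T^{-18}+T^{-17/20}M\bigr)+o(1)\le2T_1+C+CT_1^{-17/20}M+o(1).$$
Choose $T_1$ with $CT_1^{-17/20}\le\frac12$. As $M$ is finite, $M\le M_0$.

**Step 2: tails and moments.** *Insert the bound on $M$ into Lemma 3.* Now $e_T\le CT^{-37/20}+\delta_n$. For $D\ge2T_0$, a short cycle with $\sigma\ge D$ is irregular or lies in some $S_T$ with $T>D/2$; summing $\frac4\varepsilon Te_T$ over these $T$ gives the first bound. The second follows since $\mathbf E[s^-;s^-\ge D]=\frac1Z\sum_{\sigma\ge D}\ell\sigma\le\frac nZ\sum_{\sigma\ge D}\sigma$. For the third,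
$$\mathbf E[(s^-)^{3/2}]\le T_0^{3/2}+\sum_{T_0\le T<n}(2T)^{3/2}e_T+n^{3/2}\cdot\frac{n\cdot2m^{\varepsilon n/2}}Z,$$
and $\sum_TT^{3/2-37/20}=\sum_TT^{-7/20}\le C$ over powers of two, while $\sum_{T<n}T^{3/2}\delta_n=o(1)$. $\square$

## 8. A renewal lemma for autocovariances

This section is independent of the rest. For a shift-invariant probability $P$ on $\Sigma^{\mathbb Z}$ and a letter $a$, the autocovariance of $(1[z_t=a])_t$ is $c(k)=P(z_0=a,z_k=a)-P(z_0=a)^2$, $k\in\mathbb Z$. It satisfies $c(-k)=c(k)$.

**Lemma 5.** Let $\lambda$ be a probability on $\mathbb Z\setminus\{0\}$ with $\sum_{s<0}|s|^{3/2}\lambda_s<\infty$, $\sum_{s>0}s\lambda_s<\infty$, $\sum_ss\lambda_s\le0$. There is $q\ge1$, depending only on $\lambda$, such that: if $P$ is a shift-invariant probability on $\Sigma^{\mathbb Z}$ and for every letter $a$ the autocovariance $c(k)$ of $(1[z_t=a])_t$ under $P$ satisfies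
$$c(k)=\sum_s\lambda_s\,c(k+s)\qquad(k\ge1), \tag{5}$$
then $z_{t+q}=z_t$ for all $t$, $P$-a.s.

Two examples. If $\lambda=\delta_{-2}$, then (5) reads $c(k)=c(k-2)$ for $k\ge1$, and $P$ lives on $2$-periodic sequences. If $P$ is fair coin tossing, then $c(0)=\frac14$ and $c(k)=0$ otherwise, so (5) forces $\lambda_{-k}=0$ for all $k\ge1$: the steps are positive, and so is the mean. The lemma says that a non-periodic $P$ always requires positive mean.

*Proof.* **Step 1: passing to the first negative value.** *We replace $\lambda$ by a law with only negative steps.* Let $(S_j)$ be the random walk with step law $\lambda$, $S_0=0$, and $\tau=\min\{j:S_j<0\}$. Then $\tau<\infty$ a.s. If the mean is negative this is the law of large numbers. If the mean is $0$, then $\lambda$ charges negative integers, as it has no atom at $0$; by the Chung–Fuchs theorem an integer-valued walk with integrable mean-zero steps returns to $0$ infinitely often a.s., and at each return it next steps to a negative value with a fixed positive probability.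

Let $I=-S_\tau\ge1$ and $\kappa_i=\Pr(I=i)$. For $k\ge1$ and $j<\tau$ we have $S_j\ge0$, so $k+S_j\ge1$, and (5) applies at $k+S_j$. Hence $c(k+S_{j\wedge\tau})$ is a bounded martingale, and letting $j\to\infty$
$$c(k)=\sum_{i\ge1}\kappa_i\,c(k-i)\qquad(k\ge1). \tag{6}$$

**Step 2: $E\,I^{1/2}<\infty$.** *This half moment is exactly what the spectral step needs.* Decomposing according to the value $S_{\tau-1}=z\ge0$, for integers $D\ge0$,
$$\Pr(I>D)=\sum_{z\ge0}G(z)\,\lambda((-\infty,-D-z)),\qquad G(z)=\sum_{j\ge0}\Pr(S_1,\dots,S_j\ge0,\ S_j=z).$$
Reverse the order of the first $j$ steps: the partial sums become $S_j-S_{j-i}$, and the condition $S_{j-i}\ge0$ becomes "the $i$-th partial sum is at most the $j$-th". So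
$$G(z)=\sum_{j\ge0}\Pr(A_j),\qquad A_j=\{S_j=z=\max_{0\le i\le j}S_i\}.$$
Let $p_+=\lambda((0,\infty))$. If $p_+>0$: the events "$A_j$ occurs and the next step is positive" are disjoint for different $j$, since after such a step the maximum exceeds $z$. They have probability $\Pr(A_j)p_+$, so $G(z)\le1/p_+$. If $p_+=0$ the walk strictly decreases and $G\le1$. With $C_\lambda$ the corresponding constant,
$$\Pr(I>D)\le C_\lambda\sum_s\lambda_s\,\#\{z\ge0:z<s^--D\}\le C_\lambda\sum_s\lambda_s\,s^-\,1[s^->D],$$
$$E\,I^{1/2}=\sum_{D\ge0}(\sqrt{D+1}-\sqrt D)\Pr(I>D)\le C_\lambda\sum_s\lambda_s\,(s^-)^{3/2}<\infty .$$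

**Step 3: the spectral measure.** *The relation (6) says that a certain measure has only one Fourier coefficient.* By Herglotz's theorem $c(k)=\int e^{ik\phi}\,d\nu(\phi)$ with a finite positive measure $\nu$ on the circle. Put $A(\phi)=1-\sum_j\kappa_je^{-ij\phi}$. By (6), $\int e^{ik\phi}A\,d\nu=0$ for $k\ge1$. Since $\bar A=1-\sum_j\kappa_je^{ij\phi}$ involves only further positive frequencies, also $\int e^{ik\phi}|A|^2d\nu=0$ for $k\ge1$. As $|A|^2\nu$ is a positive measure, complex conjugation gives this for all $k\ne0$. So $|A|^2\nu=\alpha\,d\phi$ with a constant $\alpha\ge0$.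

**Step 4: $\alpha=0$.** *Otherwise $\nu$ would have infinite mass.* We have $A(\phi)=0$ iff $e^{ij\phi}=1$ for all $j\in\operatorname{supp}\kappa$, iff $q\phi\in2\pi\mathbb Z$, with $q=\gcd(\operatorname{supp}\kappa)$; so $A$ has finitely many zeros. If $\alpha>0$ then $\nu(\{A\ne0\})=\alpha\int_{A\ne0}|A|^{-2}d\phi$. But
$$|A(\phi)|\le E\,|1-e^{-iI\phi}|\le E\min(2,I|\phi|)\le(2|\phi|)^{1/2}\,E\,I^{1/2},$$
so $|A|^{-2}\ge\frac1{2|\phi|(EI^{1/2})^2}$ and the integral diverges at $0$, while $\nu$ is finite: a contradiction.

**Step 5: periodicity.** *We read off the conclusion.* So $\nu$ is carried by $\{q\phi\in2\pi\mathbb Z\}$, and for all $a,t$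
$$E_P\bigl|1[z_{t+q}=a]-1[z_t=a]\bigr|^2=2c(0)-2c(q)=\int|e^{iq\phi}-1|^2d\nu=0 .$$
Here $q$ depends only on $\kappa$, hence only on $\lambda$. $\square$

## 9. Two stationary sequences that share a half-line

For $v\in\mathcal W$ let $x=x^{(v)}$ be its sequence under $\pi$ as in Section 4, and let $y=y^{(v)}$ be the $n$-periodic extension of $v$. Rotation $\rho$ shifts $y$, and $\pi$ shifts $x$. They are related by
$$y_i=x_i\quad(0\le i<n),\qquad y_i=v_{n+i}=x_{n+i}=x_{n+i-\ell}=x_{i-s}\quad(-n\le i\le-1). \tag{7}$$
So $y$ is $x$ with its left half displaced by the slip. For $v=0001$ in the $n=4$ example, $s=1$: to the left of position $0$, $x$ ends in $\dots00011$ and $y$ in $\dots0001$, and $y_{-1}=x_{-2}=1$, $y_{-2}=x_{-3}=0$.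

**Definition (aperiodicity indicator).** For $1\le d<r$ let $\chi_{d,r}(z)=1$ if $z_0\dots z_{r-1}$ has no period in $\{1,\dots,d\}$, and $0$ otherwise. For $n\ge r$ let $\bar\chi_{d,r}(v)=\frac1n\sum_{i<n}\chi_{d,r}(\rho^iv)$, evaluated on the first $r$ letters; $\bar\chi_{d,r}=0$ if $n<r$. Put $\gamma=\varepsilon/8$.

For example, for $d=1$, $r=2$, $v=0001$: $\chi=1$ exactly when the first two letters differ, which happens for two of the four rotations, so $\bar\chi_{1,2}(v)=\frac12$.

**Step 1: $\bar\chi$ is rarely small.** *Nearly periodic words are too few to matter. For each $d$, each $r\ge r_0(d,\varepsilon,m)$ and $n$ large, at most $m^{\varepsilon n/4}$ words $v\in\Sigma^n$ have $\bar\chi_{d,r}(v)<\gamma$.* By averaging over offsets, some offset $o<r$ gives consecutive $r$-blocks inside $[0,n)$, leaving at most $2r$ extra letters, of which at most $\gamma n/r=\varepsilon n/(8r)$ have $\chi_{d,r}=1$. Encode $v$ by $o$, a flag per block, these blocks in full, each other block by a period $p\le d$ and its first $p$ letters, and the extra letters. The $\log_m$ of the number of choices is at most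
$$\frac{\varepsilon n}8+\frac nr(d+\log_2d+1)+2r+\log_2r\le\frac{\varepsilon n}4$$
if $r$ is large in terms of $d,\varepsilon$ and then $n$ is large. By (2) the probability of this set in $\mathcal W$ tends to $0$.

**Step 2: a limit object.** *We pass to $n=\infty$.* By (3) and Corollary 4, $\mathbf P(|s|>D)\le3M_0/D$ for $0<D\le n$ and $n$ large, so $s$ is tight; the other coordinates live in compact spaces. Pass to a subsequence such that, for $v$ uniform in $\mathcal W$, $(x,y,s,(\bar\chi_{d,r})_{d,r})$ converges in law to some $(x,y,s,\theta)$, $\theta=(\theta_{d,r})$. We write $\Pr,E$ for the limit. In the limit: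

* $s\ne0$, and by (7), $x_i=y_i$ for $i\ge0$ and $y_i=x_{i-s}$ for $i<0$;
* $\theta_{d,r}\le1$, and $\theta_{d,r}\ge\gamma$ a.s. for $r\ge r_0(d)$, by Step 1;
* $E(s^-)^{3/2}<\infty$, by Corollary 4 and Fatou's lemma;
* $E\,s^+\le2M_0$.

For the last point, for finite $n$ we have, by (1) and (3),
$$\mathbf E[s^+\wedge D]\le\sum_{0<s_c\le n}\frac{s_c(n+s_c)}Z+D\,\mathbf P(s>n)\le2M+\frac{2MD}n;$$
let $n\to\infty$, then $D\to\infty$.

**Step 3: two invariances.** *Each of $\pi$ and $\rho$ leaves a trace.* The law of $(x,s,\theta)$ is invariant under shifting $x$. Indeed $\pi$ preserves $\mathcal W$ and $s$, and shifts $x$; moreover $\pi v$ differs from $\rho v$ in at most one letter and $\bar\chi_{d,r}$ is $\rho$-invariant, so replacing $v$ by $\pi v$ changes $\bar\chi_{d,r}$ by at most $r/n\to0$. The law of $(y,\theta)$ is invariant under shifting $y$, by $\rho$. (The slip is not preserved by $\rho$, so $s$ is not included here.)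

**Step 4: a common random measure.** *Because $x$ and $y$ share a half-line, they have the same statistics.* By Birkhoff's theorem, applied to the stationary law of $x$ and all cylinder functions, the forward empirical measures $\frac1n\sum_{i<n}\delta_{S^ix}$ ($S$ the shift) converge weakly a.s. to a random shift-invariant probability $P$ on $\Sigma^{\mathbb Z}$. It is a shift-invariant function of $x$. A cylinder function evaluated at $S^ix$, with $i$ large, only uses coordinates $\ge0$, where $x$ and $y$ agree; so $P$ is also the limit of the forward empirical measures of $y$. We claim that for cylinder functions $f$, with $P(f)=\int f\,dP$,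
$$E[f(x)\mid P,s,\theta]=P(f),\qquad E[f(y)\mid P,\theta]=P(f). \tag{8}$$
For bounded measurable $\psi$, invariance of the law of $(x,s,\theta)$ and of $P$ gives
$$E[f(x)\,\psi(P,s,\theta)]=E\Bigl[\tfrac1n\sum_{i<n}f(S^ix)\,\psi(P,s,\theta)\Bigr]\to E[P(f)\,\psi(P,s,\theta)].$$
The second identity follows in the same way from $(y,\theta)$. So: conditionally on $(P,s,\theta)$ the law of $x$ is $P$; conditionally on $(P,\theta)$ the law of $y$ is $P$; and $x$ and $s$ are conditionally independent given $(P,\theta)$.

**Step 5: the renewal equation.** *We compare a pair of letters on the two sides of $0$.* Let $\lambda$ be the conditional law of $s$ given $(P,\theta)$. For a letter $a$ let $\Pi(k)=P(z_0=a,z_k=a)$. For $k\ge1$ we have $y_{-1}=x_{-1-s}$ and $y_{k-1}=x_{k-1}$, so a.s., by (8) and conditional independence,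
$$\Pi(k)=\Pr(y_{-1}=a,\,y_{k-1}=a\mid P,\theta)=\sum_s\lambda_s\Pr(x_{-1-s}=a,\,x_{k-1}=a\mid P,\theta)=\sum_s\lambda_s\,\Pi(k+s),$$
where inside the sums $s$ is a fixed integer. Subtracting $P(z_0=a)^2$ gives (5). The first two moment conditions of Lemma 5 hold a.s. by Step 2.

Call $P$ *periodic* if for some $q\ge1$ it is carried by $\{z:z_{t+q}=z_t\ \forall t\}$; the *period* of $P$ is the least such $q$. (The measure giving mass $\frac12$ to each of the two shifts of $\dots0101\dots$ has period $2$; coin tossing is not periodic.) If the mean of $\lambda$ were $\le0$, Lemma 5 would make $P$ periodic. So, a.s.,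
$$P\text{ not periodic}\ \Longrightarrow\ E[s\mid P,\theta]>0. \tag{9}$$

## 10. Positive drift against the slip inequality

**Step 1: $P$ is non-periodic with positive probability.** *The size of $\mathcal W$ enters as entropy.* Let $H_m$ be Shannon entropy to base $m$. For finite $n$, $y$ is stationary and $v=y_0\dots y_{n-1}$ is uniform on $\mathcal W$, so by subadditivity, for every $B$,
$$\varepsilon n\le\log_mZ=H_m(y_0\dots y_{n-1})\le\lceil n/B\rceil\,H_m(y_0\dots y_{B-1}).$$
In the limit $H_m(y_0\dots y_{B-1})\ge\varepsilon B$ for all $B$. If $P$ were a.s. periodic, choose $q$ with $\Pr(\text{period of }P\le q)\ge1-\varepsilon/4$. By (8), with probability at least $1-\varepsilon/4$ the sequence $y$ has some period $\le q$, and then $y_0\dots y_{B-1}$ is one of at most $q\,m^q$ words. Conditioning on whether the word is in this list,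
$$H_m(y_0\dots y_{B-1})\le1+q+\log_mq+\frac{\varepsilon B}4<\varepsilon B$$
for large $B$, a contradiction. Hence, by (9) and $E|s|<\infty$,
$$\Delta:=E[s;\,P\text{ non-periodic}]>0 .$$

**Where the direct comparison stops.** One would like to say: (1) gives $E[s]\le0$, and (9) gives positive drift. But (9) says nothing on the event that $P$ is periodic, and there the drift may be negative and compensate $\Delta$. We have to show that the drift is still $\le0$ when the periodic part is given weight zero. The weight $\chi_{d,r}(x)$ suppresses periods $\le d$. The inequality (1), however, counts each cycle once with its slip, so the weight must not change the total weight of a cycle. This is why one divides by the mean of $\chi$ along the cycle, which in the limit is $\theta_{d,r}$.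

**Step 2: the weighted drift is $\le0$.** *For $r\ge r_0(d)$ we show $E[s\,\chi_{d,r}(x)/\theta_{d,r}]\le0$.* Write $\chi=\chi_{d,r}$ and, for a non-pure cycle $c$, $\chi_c=\frac1\ell\sum_{t\in\mathbb Z_\ell}\chi(x_tx_{t+1}\dots)$.

*Comparison of the two averages.* For $v\in c$, the windows of $v$ starting at $0\le i\le n-r$ are windows of $x$. So the sums $n\bar\chi(v)$ and $\ell\chi_c$ agree except for fewer than $r$ starting points and the $|s|$ starting points between $\min(n,\ell)$ and $\max(n,\ell)$. Hence
$$|n\bar\chi(v)-\ell\chi_c|\le r+|s|,\qquad|\bar\chi(v)-\chi_c|\le\frac{r+2|s|}n .$$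

*Good cycles.* Call $c$ *good* if $|s_c|\le\gamma n/8$ and $\chi_c\ge\gamma/2$; otherwise *bad*. If $|s_c|\le\gamma n/8$ but $\chi_c<\gamma/2$, then $\bar\chi(v)\le\frac\gamma2+\frac\gamma4+\frac rn<\gamma$ for all $v\in c$ and $n$ large; by Step 1 of Section 9, such cycles contain at most $m^{\varepsilon n/4}$ words in total. By (1), dropping the contribution of bad long cycles,
$$\frac nZ\sum_{c\text{ good}}s_c\le\frac nZ\sum_{\text{bad short}}\sigma_c\le\frac nZ\sum_{\text{short},\,\sigma>\gamma n/8}\sigma_c+\frac{n^2m^{\varepsilon n/4}}Z=o(1)$$
by Corollary 4 and (2).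

*Rewriting as an expectation.* Since $\sum_{v\in c}\chi(v)=\ell\chi_c$, the left side equals $\mathbf E[s f_n]$ with
$$f_n(v)=1[c\text{ good}]\;\chi(v)\,\frac n{\ell\chi_c},\qquad0\le f_n\le\frac4\gamma,$$
where $c$ is the cycle of $v$; the bound holds since $\ell\ge n/2$ for good cycles.

*The limit.* With probability tending to $1$ we have $\bar\chi\ge\gamma$, and $s$ is tight. For $|s|$ bounded and $\bar\chi(v)\ge\gamma$ we have $\ell/n\to1$ and $|\chi_c-\bar\chi(v)|\to0$ uniformly, and $c$ is good for large $n$. So $f_n-\chi(v)/\max(\bar\chi(v),\gamma)\to0$ in probability. Hence $(s,f_n)$ converges in law, along the subsequence, to $(s,\chi(x)/\theta_{d,r})$. By Corollary 4, $s^-$ is uniformly integrable, and $f_n$ is bounded, so $\mathbf E[s^-f_n]\to E[s^-\chi(x)/\theta_{d,r}]$. Truncating $s^+$ (Fatou's lemma), $E[s^+\chi(x)/\theta_{d,r}]\le\liminf\mathbf E[s^+f_n]$. Subtracting,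
$$E\Bigl[\frac{s\,\chi(x)}{\theta_{d,r}}\Bigr]\le\liminf\mathbf E[s f_n]\le0 .$$

**Step 3: splitting according to $P$.** *We read the inequality of Step 2 on three events.* By conditional independence and (8) it says
$$E\bigl[\theta_{d,r}^{-1}\,E[s\mid P,\theta]\,P(\chi_{d,r})\bigr]\le0\qquad(r\ge r_0(d)).$$
If $P$ is periodic with period $\le d$, then $P(\chi_{d,r})=0$. If $P$ is periodic with period $>d$, the integrand is at least $-\gamma^{-1}E[s^-\mid P,\theta]$, since $\theta_{d,r}\ge\gamma$. If $P$ is not periodic, then $E[s\mid P,\theta]>0$ by (9), and $\theta_{d,r}\le1$, so the integrand is at least $E[s\mid P,\theta]\,P(\chi_{d,r})$. Thus for $r\ge r_0(d)$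
$$0\ \ge\ E\bigl[s\,\chi_{d,r}(x);\,P\text{ non-periodic}\bigr]-\gamma^{-1}E\bigl[s^-;\,P\text{ periodic with period}>d\bigr].$$

**Step 4: the contradiction.** *First choose $d$, then $r$.* As $E\,s^-<\infty$, we can choose $d$ so that the last term is less than $\Delta/4$. Now fix $d$ and let $r\to\infty$. If $P$ is non-periodic, then $\chi_{d,r}(x)\to1$: otherwise some $p\le d$ would be a period of $x_0\dots x_{r-1}$ for infinitely many $r$, hence of $x_0x_1\dots$, and the empirical limit $P$ would be carried by $p$-periodic sequences. By dominated convergence ($E|s|<\infty$) the first term tends to $\Delta$, so it exceeds $\Delta/2$ for some $r\ge r_0(d)$. This gives $0\ge\Delta/2-\Delta/4>0$, a contradiction.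

So for every $\varepsilon\in(0,\frac1{10})$, (2) fails for all large $n$ and all maximal decompositions. This is the upper bound of Theorem B, and by Section 2 it gives Theorem A: the conjecture is false for two letters and every sufficiently large even $n$. $\blacksquare$
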